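
\newtheorem{theorem}{Theorem}[section]
\newtheorem{lemma}[theorem]{Lemma}
\newtheorem{proposition}[theorem]{Proposition}
\theoremstyle{definition}
\newtheorem{remark}[theorem]{Remark}

\title{Incomplete $\Delta^0_2$ LR-degrees are bounded by\\ incomplete c.e.\ LR-degrees}


\begin{abstract}
For sets $A,B$ of natural numbers, $A\le_{LR}B$ means that every real that is Martin-L\"of random relative to $B$ is Martin-L\"of random relative to $A$. We show that for every $\Delta^0_2$ set $A$ with $\emptyset'\not\le_{LR}A$ there is a c.e.\ set $W$ with $A\le_{LR}W$ and $\emptyset'\not\le_{LR}W$. For every $\varepsilon>0$ the set $W$ can be chosen so that a certain universal $A$-c.e.\ set has a $W$-c.e.\ superset with excess weight at most $\varepsilon$. We also give a relativized version, and an example showing that $A\le_{LR}W$ cannot be strengthened to $A\le_TW$.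
\end{abstract}

\section{Introduction}

Let $K^B$ denote prefix-free complexity relative to the oracle $B$. A real $X$ is Martin-L\"of random relative to $B$ if and only if there is a $d$ with $K^B(X\restriction n)\ge n-d$ for all $n$. For $A,B\subseteq\omega$ write $A\le_{LR}B$ if every real that is Martin-L\"of random relative to $B$ is Martin-L\"of random relative to $A$. In words: as an oracle for detecting regularities, $B$ is at least as strong as $A$. The relation is a preorder, it is implied by $A\le_TB$, and its equivalence classes are the LR-degrees. An LR-degree is $\Delta^0_2$ (respectively c.e.)\ if it contains a $\Delta^0_2$ (respectively c.e.)\ set. A set $A$, or its LR-degree, is \emph{LR-incomplete} if $\emptyset'\not\le_{LR}A$; a c.e.\ set that is not LR-incomplete is \emph{LR-complete}.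

A $\Delta^0_2$ set is one with a computable approximation that changes finitely often on each number; for a c.e.\ set one change per number suffices. How much more room do the $\Delta^0_2$ sets offer below $\emptyset'$? The following question is posed in \cite{DCR}: \emph{is every incomplete $\Delta^0_2$ LR-degree bounded by an incomplete c.e.\ LR-degree?}

If $A$ is c.e., take $W=A$; if $A\le_{LR}\emptyset$, take $W=\emptyset$. Beyond such cases the comparison with Turing reducibility suggests a negative answer. There is a low, LR-incomplete set $A$ such that every c.e.\ set computing $A$ computes $\emptyset'$ (Proposition~\ref{prop:turing}). A c.e.\ set that has to know such an $A$ is complete.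

But $A\le_{LR}W$ does not ask $W$ to know $A$. It asks only (Lemma~\ref{lem:cover}) that $W$ enumerate some superset of finite weight of a certain universal $A$-c.e.\ set $S_A$. The superset may contain errors. Without errors $W$ would compute $A$ (Remark~\ref{rem:zero}), so the whole freedom lies in the errors, and it turns out to be enough.

\begin{theorem}\label{thm:main}
If $A$ is $\Delta^0_2$ and $\emptyset'\not\le_{LR}A$, then there is a c.e.\ set $W$ with $A\le_{LR}W$ and $\emptyset'\not\le_{LR}W$. Hence every incomplete $\Delta^0_2$ LR-degree is bounded by an incomplete c.e.\ LR-degree.
\end{theorem}

The strategy is this. Each fact about $A$ that currently looks true carries a marker. When the fact turns out false, its marker may be put into $W$, which removes the fact from the superset. A requirement working for $\emptyset'\not\le_{LR}W$ wants to preserve computations from $W$ and thus to leave some false facts, \emph{garbage}, in place. It may do so only in proportion to the weight that its opponent has already wasted. When preserving is too risky, the reason is that the opponent's computation rests on facts of large weight that look true at present but may turn out false. In that case the requirement adds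 an element to an $A$-c.e.\ set that tries to cover a universal $\emptyset'$-c.e.\ set, and if the facts are true, then $A$ has paid for this element out of a budget of $1$. As $A$ is LR-incomplete, this attempt at a cover fails somewhere, and at the place of failure the requirement succeeds.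

That $A$ is $\Delta^0_2$ is used throughout, through a computable approximation. That $A$ is LR-incomplete is used only once, in Section~\ref{sec:path}, to define the true path; so $A\le_{LR}W$ holds for the set $W$ we build whether or not $A$ is LR-incomplete. For the theorem the hypothesis is clearly necessary, since $\le_{LR}$ is transitive.

Section~\ref{sec:prelim} translates the problem into one about weights. Section~\ref{sec:toy} shows the mechanism for one opponent and one request. Sections~\ref{sec:construction}--\ref{sec:end} contain the construction and its verification, and Section~\ref{sec:complements} the quantitative and relativized versions and the example.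

\section{Covers, axioms and opponents}\label{sec:prelim}

For strings, $\rho\preceq\sigma$ means that $\rho$ is a prefix of $\sigma$. For a string $\rho$ and a set $Z$, both $\rho\prec Z$ and $\rho\preceq Z$ mean that $\rho$ is an initial segment of $Z$.

\subsection{Covers of finite weight}

A \emph{weighted} index set is a computable set with a computable weight function whose values have the form $2^{-k}$, $k\ge0$. We write $\mathrm{wt}(x)$ for the weight of an element and $\mathrm{wt}(S)$ for the sum of the weights of the elements of $S$. On $\omega$ fix $\mathrm{wt}(\langle k,n\rangle)=2^{-k}$, so each $2^{-k}$ is the weight of infinitely many numbers. Let $U^B$ be the universal prefix-free machine with oracle $B$: for each prefix-free oracle machine $M$ there is a string $p^*$ with $U^Z(p^*p)=M^Z(p)$ for all $Z$ and $p$. Put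
\[
S_B=\{\langle\sigma,p\rangle:U^B(p)=\sigma\},\qquad \mathrm{wt}(\langle\sigma,p\rangle)=2^{-|p|}.
\]
This set is $B$-c.e.\ and has weight at most $1$.

We use two facts. The \emph{Kraft--Chaitin theorem}: if a $C$-c.e.\ sequence of pairs $(k_n,\sigma_n)$ satisfies $\sum_n2^{-k_n}\le1$, then $K^C(\sigma_n)\le k_n+O(1)$. And the theorem of Kjos-Hanssen, Miller and Solomon \cite{KMS}:
\begin{equation}\label{eq:kms}
B\le_{LR}C\iff K^C\le K^B+O(1).
\end{equation}
The direction from right to left is immediate from the description of randomness by complexity.

\begin{lemma}\label{lem:cover}
\begin{enumerate}
\item[(a)] If $B\le_{LR}C$ and $S\subseteq\omega$ is $B$-c.e.\ of finite weight, then some $C$-c.e.\ set $T\supseteq S$ has finite weight.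
\item[(b)] If some $C$-c.e.\ set $T\supseteq S_B$ has finite weight, then $B\le_{LR}C$.
\end{enumerate}
\end{lemma}

\begin{proof}
(a) Let $\mathrm{wt}(x)=2^{-f(x)}$ and $\mathrm{wt}(S)\le2^{c_0}$. By the Kraft--Chaitin theorem relative to $B$, applied to the pairs $(f(x)+c_0,x)$ with $x\in S$, there is a $c$ with $K^B(x)\le f(x)+c$ for all $x\in S$. By \eqref{eq:kms} there is a $c'$ with $K^C(x)\le f(x)+c'$ for all $x\in S$. Put $T=\{x:K^C(x)\le f(x)+c'\}$. This is a $C$-c.e.\ set containing $S$, and $\mathrm{wt}(T)\le\sum_x2^{c'-K^C(x)}\le2^{c'}$.

(b) Let $\mathrm{wt}(T)\le2^c$. The Kraft--Chaitin theorem relative to $C$, applied to the pairs $(|p|+c,\sigma)$ with $\langle\sigma,p\rangle\in T$, gives $K^C(\sigma)\le|p|+O(1)$ for all $\langle\sigma,p\rangle\in T$. Taking for $p$ a shortest program of $\sigma$ relative to $B$ we get $K^C\le K^B+O(1)$, and \eqref{eq:kms} applies.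
\end{proof}

So it suffices to build a c.e.\ set $W$ together with
\begin{itemize}
\item a $W$-c.e.\ set of finite weight that contains $S_A$;
\item a $\emptyset'$-c.e.\ set $I\subseteq\omega$ of finite weight that is contained in no $W$-c.e.\ subset of $\omega$ of finite weight.
\end{itemize}

\subsection{Axioms, requests and true stages}

\paragraph{Axioms for $A$.} We break the membership facts of $S_A$ into pieces, each depending on one initial segment of $A$. A computation of $t$ steps queries only numbers less than $t$, and nothing is enumerated in $0$ steps. Let $(z_i,\beta_i)_{i\in\omega}$ be a computable list, without repetition, of all pairs such that, with $t=|\beta_i|\ge1$, the element $z_i$ is enumerated into $S_{\beta_i}$ within $t$ steps but is not enumerated into $S_{\beta_i\restriction(t-1)}$ within $t-1$ steps. If $z\in S_Z$, then the set of $t$ such that $z$ is enumerated into $S_{Z\restriction t}$ within $t$ steps is nonempty and closed upwards. Its least element gives the unique $i$ with $z_i=z$ and $\beta_i\prec Z$. We call $i$ an \emph{axiom}; its weight $a_i$ is the weight of $z_i$. With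
\[
Q=\{i:\beta_i\prec A\}
\]
we have $S_A=\{z_i:i\in Q\}$ and $\mathrm{wt}(Q)=\mathrm{wt}(S_A)\le1$.

\paragraph{Requests.} Let $(n_r,\tau_r)_{r\text{ even}}$ be the analogous list for $S_{\emptyset'}$, and let $d_r$ be the weight of $n_r$. For odd $r$ we add dummies: $\tau_r$ is the empty string and $d_r=2^{-r}$. We call $r$ a \emph{request}; it is \emph{true} if it belongs to
\[
R=\{r:\tau_r\prec\emptyset'\}.
\]
Since the dummies have total weight less than $1$, $\sum_{r\in R}d_r\le2$. Fix a computable enumeration $(\emptyset'_s)$ of $\emptyset'$ and call $r$ \emph{valid at $s$} if $\tau_r\prec\emptyset'_s$. For each $r$, validity settles as $s\to\infty$, with limit ``$r\in R$''. The dummies are always valid. Their only purpose is that at each stage there is a valid request that has not been dealt with.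

\paragraph{True stages.} Let $(A_s)$ be a computable approximation with $A_s\to A$. There may be no $s$ at which a long initial segment of $A_s$, say $A_s\restriction s$, is correct. As usual we therefore cut $A_s$ at the first place where it has just changed. For $s\ge1$ let $l_s$ be the least $n<s$ with $A_s(n)\ne A_{s-1}(n)$, and $l_s=s$ if there is none. Put $\alpha_s=A_s\restriction l_s$. Call $s$ \emph{true} if $\alpha_s\prec A$.

\begin{lemma}\label{lem:true}
For every $l$, $\alpha_s\succeq A\restriction l$ for all sufficiently large $s$. There are infinitely many true stages.
\end{lemma}

\begin{proof}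
For large $s$ we have $s\ge l$ and both $A_s$ and $A_{s-1}$ agree with $A$ below $l$. Then $l_s\ge l$ and $\alpha_s\succeq A\restriction l$. In particular $l_s\to\infty$.

Given $N$, let $l=\min_{s\ge N}l_s$ and let $s$ be the last stage with $l_s=l$; it exists because $l_s\to\infty$, and $s\ge N$. For $t>s$ we have $l_t>l$, so $A_t$ and $A_{t-1}$ agree on all numbers $\le l$. Hence $A_s\restriction(l+1)=A\restriction(l+1)$, and $\alpha_s=A_s\restriction l\prec A$.
\end{proof}

We call the axiom $i$ \emph{valid at $s$} if $\beta_i\preceq\alpha_s$, and \emph{invalid at $s$} otherwise. By Lemma~\ref{lem:true} the validity of each axiom settles, with limit ``$i\in Q$''; at a true stage every valid axiom is in $Q$.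

\subsection{Opponents}\label{sec:opp}

For a c.e.\ operator $\Phi$ and an integer $b\ge1$ let $\Phi_{(b)}^Z$ enumerate the elements of $\Phi^Z$ in the order in which $\Phi^Z$ enumerates them, omitting every element whose addition would raise the weight above $b$. Then $\mathrm{wt}(\Phi_{(b)}^Z)\le b$ for all $Z$, and $\Phi_{(b)}^Z=\Phi^Z$ if $\mathrm{wt}(\Phi^Z)\le b$. Let $(J_j,b_j)_{j\in\omega}$ computably list all pairs $(\Phi_{(b)},b)$. For every $Z$, each $Z$-c.e.\ subset of $\omega$ of finite weight is $J_j^Z$ for some $j$.

``$x\in J_j^W[s]$ with use $u$'' refers to $s$ steps with the oracle $W_s$, the set of numbers enumerated into $W$ by the end of stage $s$. The use $u$ bounds all queries made up to the enumeration of $x$, and $u>x$. As long as $W\restriction u$ does not change, $x$ stays in with the same use.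

\section{The mechanism for one opponent and one request}\label{sec:toy}

From here on complexity does not occur any more, and the letter $K$ denotes sets of certificates.

\subsection{The stack}

The cover of $S_A$ is organized as follows. A \emph{stack} is a finite list of \emph{items} $(i,v)$, where $i$ is an axiom occurring at most once and $v\notin W$ is a number, the \emph{marker} of the item; markers increase along the stack. An item is valid or invalid at $s$ if its axiom is. New items are pushed on top, with \emph{fresh} markers, where ``fresh'' means larger than every number mentioned so far, including uses and the stage. To \emph{pop} an item with marker $y$ means to enumerate $y$ into $W$ and to remove from the stack all items with marker $\ge y$. The set $W$ changes only by popping, and items leave the stack only by popping.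

An item $(i,v)$ on the stack at the end of stage $s$ is removed later if and only if some number $\le v$ enters $W$ after stage $s$, since the numbers entering $W$ are exactly the popped markers. So it is permanent if and only if $W_s\restriction(v+1)=W\restriction(v+1)$, and the set $V$ of axioms that have a permanent item is $W$-c.e. The aim is $Q\subseteq V$ with $\mathrm{wt}(V\setminus Q)$ finite.

Invalid items on the stack are \emph{garbage}. In general we cannot remove all garbage: if $V=Q$, then $W$ enumerates $S_A$ and hence computes $A$ (Remark~\ref{rem:zero}), and by Proposition~\ref{prop:turing} it may then have to be complete. So garbage has to stay, and its weight has to be controlled. Let $H_s[h,u)$ be the total weight $\sum a_i$ of the items that are on the stack at the moment of stage $s$ under consideration, are invalid at $s$, and have their marker in $[h,u)$.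

\subsection{One opponent, one request}

Suppose that there is only one opponent, an operator $J$ with $\mathrm{wt}(J^Z)\le b$ for all $Z$, where $b\ge1$ is an integer. We want to exhibit a number $x$, a \emph{witness}, of given weight $\mu=2^{-k}$ such that $x\notin J^W$. The final witness has to be found from $\emptyset'$ only, so we may change our mind. If the opponent enumerates $x$ into $J^W$ with use $u$, we would like to discard $x$ and choose a new witness, while keeping $W\restriction u$ unchanged. Then $x$ stays in $J^W$ and the opponent has wasted $\mu$ of his budget $b$. We say that $x$ has been \emph{banked}. The price is that garbage with markers below $u$ cannot be popped any more. What may we afford?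

Fix a rational $\varepsilon\in(0,1]$ and let $\theta=\varepsilon/b$. We allow garbage up to $\theta$ times the weight that is banked. Besides the stack we keep a current witness $x$ of weight $\mu$ (initially any number of this weight), a finite set of pairs $(x',u')$ called the bank, and a set $K$ of strings; stack, bank and $K$ are empty at first. A pair $(x',u')$ is deleted from the bank when a number $<u'$ enters $W$. Let $G(u)$ be the total weight of the $x'$ with $(x',u')$ in the bank and $u'\le u$. At stage $s\ge1$:
\begin{enumerate}
\item Let $h$ be the largest $u$ such that some $(x',u)$ is in the bank and $H_s[0,u)\le\theta G(u)$, and $h=0$ if there is none. If there are invalid items with marker $\ge h$, pop the lowest of them.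
\item Push, in increasing order, every valid axiom $i<s$ that is not on the stack.
\item If no $\rho\in K$ is $\preceq\alpha_s$ and the current witness $x$ is in $J^W[s]$ with use $u$, let $q$ be the weight of the valid items with marker $<u$. If $q<\theta\mu$, \emph{bank}: put $(x,u)$ into the bank and choose a fresh new witness of weight $\mu$. If $q\ge\theta\mu$, \emph{certify}: put into $K$ the shortest prefix of $\alpha_s$ that extends $\beta_i$ for all these items.
\end{enumerate}

\begin{proposition}\label{prop:toy}
\begin{enumerate}
\item[(a)] After step 1 of every stage the total weight of the invalid items is at most $\varepsilon$.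
\item[(b)] No pair is ever deleted from the bank, and there are at most $b/\mu$ bankings.
\item[(c)] If no $\rho\in K$ is a prefix of $A$, then the final witness $x$ is not in $J^W$.
\item[(d)] If some $\rho\in K$ is a prefix of $A$, then some finite $F\subseteq Q$ has weight at least $\theta\mu$.
\end{enumerate}
\end{proposition}

\begin{proof}
(a) The banked witnesses are distinct and are in $J^W$ for the current $W$, so $G(h)\le b$. After step 1 all invalid items have marker $<h$, since popping the lowest invalid item with marker $\ge h$ removes everything above it. If $h>0$, their weight is at most $\theta G(h)\le\theta b=\varepsilon$. If $h=0$, there are none.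

(b) Let $(x,u)$ be banked at $s$, let $G'$ be the total weight banked just before, and suppose inductively that the earlier pairs are never deleted. Their uses are $<x<u$, because $x$ was chosen fresh after they were banked. As in (a), after step 1 of $s$ the invalid items have total weight at most $\theta G(h)\le\theta G'$, and the items pushed in step 2 are valid. So $H_s[0,u)\le\theta G'$ when $(x,u)$ is banked. As long as $W\restriction u$ does not change, the stack below $u$ does not change either, because later markers are fresh and hence $>u$. At worst all items below $u$ that were valid at $s$ become invalid. So in step 1 of a later stage $t$ before which no number $<u$ has entered $W$ after stage $s$,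
\[
H_t[0,u)\le\theta G'+q<\theta(G'+\mu)\le\theta G(u).
\]
Hence $h\ge u$ in step 1 of $t$, and no number $<u$ enters $W$ at $t$. By induction on $t$, $(x,u)$ is never deleted. All banked witnesses are therefore in $J^W$, and they have weight $\mu$, so there are at most $b/\mu$ of them.

(c) By (b) there is a final witness $x$. Suppose $x\in J^W$ with use $u$. From some stage on, $W\restriction u$, the stack below $u$, and the validity of its items do not change. Consider a late true stage $s$. No $\rho\in K$ is $\preceq\alpha_s$, as $\alpha_s\prec A$. Since $x$ is the final witness we do not bank, so we certify, and a prefix of $\alpha_s\prec A$ enters $K$. This contradicts the assumption.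

(d) When $\rho$ was put into $K$, the items counted in $q\ge\theta\mu$ had $\beta_i\preceq\rho\prec A$. Their axioms form $F$.
\end{proof}

Thus either the opponent is defeated, or $A$ \emph{pays}: it turns out that axioms from $Q$ of weight at least $\theta\mu$ stand behind the certificate.

To see this with numbers, let $\varepsilon=b=1$ and $\mu=\frac14$, so $\theta=1$ and we bank if $q<\frac14$. Suppose the stack consists of one item of weight $\frac18$, and the witness $x_1$ enters $J^W$ with use $u_1$ above the marker. Then $q=\frac18$ and we bank $x_1$. Now $A_s$ changes and the item becomes garbage. As $\frac18\le\theta\cdot\frac14$, the hold is $h=u_1$ and the item stays. A new item of weight $\frac18$ is pushed, and $x_2$ enters with use $u_2$ above it. Again $q=\frac18$, for garbage does not count in $q$, and we bank. If this item also becomes garbage, then $H[0,u_2)=\frac14\le\frac12=G(u_2)$, and everything stays. After four bankings $\mathrm{wt}(J^W)=1$, and the fifth witness cannot enter. Had the second item had weight $\frac12$, we would not have banked $x_2$: the loss of the item would have made $H[0,u_2)=\frac58>\frac12$. In this case $q=\frac12\ge\frac14$, and a prefix of $\alpha_s$ containing the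 axiom is put into $K$. If $A$ does not extend this string, nothing is lost and we try again. If it does, $A$ has spent $\frac12$ of its budget $\mathrm{wt}(Q)\le1$.

\subsection{Several requests and several opponents}\label{sec:several}

\paragraph{Several requests.} To defeat a single opponent we run such a strategy for every request $r$, with witnesses of weight $c\,d_r$ for a constant $c$. A certificate is now a pair $(r,\rho)$, read ``if $\rho\prec A$, then $r$ is covered''. If each true request were certified along $A$, then $A$ would enumerate a cover of $R$. If we can bound the weight of this cover, this contradicts $\emptyset'\not\le_{LR}A$. So some true request is not certified along $A$, and for it we expect the situation of Proposition~\ref{prop:toy}(c).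

But how do we bound the weight of the cover? With the threshold $\lambda d_r$, for $\lambda=\frac12\theta c$ say, one and the same set $F\subseteq Q$ could pay for any number of requests, including those that looked true only for a while. So we make the threshold grow: for request $r$ we certify when
\[
q\ge\lambda(\kappa+d_r),
\]
where $\kappa$ is the weight of the requests that are already certified along $\alpha_s$. Since $q$ stays bounded by $1$ along $A$, the weight of the cover is bounded by $1/\lambda$.

Now banking may look dangerous. Say request $0$ is certified along $A$, paid for by $F\subseteq Q$ with $\mathrm{wt}(F)\ge\lambda d_0$. For request $1$ we bank whenever $q<\lambda(d_0+d_1)$, even if $q$ exceeds the tolerance $\theta c\,d_1=2\lambda d_1$ earned by the banked witness. But if $F$ lies below the use, then $F$ is part of what $q$ counts, and once its validity has settled $F$ never becomes garbage. So the weight that can still be lost is less than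
\[
\lambda(d_0+d_1)-\mathrm{wt}(F)\le\lambda d_1 .
\]
This is the central point of the proof. It requires that what is certified along $\alpha_s$ is really certified along $A$ and paid for by $F$. At the stages at which the right request banks, this is eventually the case; here the right request is the least true one not certified along $A$. Banks can now be destroyed, but at the right request only finitely many bankings will occur.

\paragraph{Several opponents.} Which request is right is a matter of guessing, so the strategies are put on a tree. The node $\zeta$ works against the opponent $J_{|\zeta|}$, and $\zeta^\frown r$ is the part of this strategy that believes $r$ to be the right request. The banks of different nodes protect parts of the same stack. The holds are computed one after the other in order of priority, and each node answers only for the garbage above the holds of the stronger nodes. When $\eta$ banks, garbage held by weaker nodes may lie below the use. The nodes to the right will have been cancelled, and the proper extensions of $\eta$ get parameters so small that their garbage is at most half of the tolerance earned by one witness of $\eta$. This is the reason for the factor $\frac12$ in $\lambda$.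

\section{The construction}\label{sec:construction}

\subsection{Nodes and parameters}

Fix a rational $\varepsilon\in(0,1]$. Nodes are the elements of $\omega^{<\omega}$, and we write $J_\zeta=J_{|\zeta|}$ and $b_\zeta=b_{|\zeta|}$. Let $e:\omega^{<\omega}\to\omega$ be injective and computable, and put $c_\zeta=2^{-e(\zeta)-1}$, so $\sum_\zeta c_\zeta\le1$. Define recursively
\[
\theta_\xi=\varepsilon\,\frac{2^{-e(\xi)-1}}{b_\xi}\cdot\min\bigl(\{1\}\cup\{\tfrac12\theta_\zeta c_\zeta d_r:\zeta^\frown r\preceq\xi\}\bigr),\qquad \lambda_\zeta=\tfrac12\theta_\zeta c_\zeta .
\]
Here $c_\zeta d_r$ is the weight of the witnesses of $\zeta^\frown r$, $\theta_\zeta$ is the weight of garbage allowed per unit of banked weight, and $\lambda_\zeta$ is the price of certifying a unit of requests. The definition gives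
\begin{equation}\label{eq:param}
\sum_\xi\theta_\xi b_\xi\le\varepsilon,\qquad \sum_{\xi\succeq\zeta^\frown r}\theta_\xi b_\xi\le\tfrac12\theta_\zeta c_\zeta d_r=\lambda_\zeta d_r .
\end{equation}

A node $\eta$ is \emph{to the left of} $\eta'$ (and $\eta'$ \emph{to the right of} $\eta$) if they are incompatible and $\eta$ has the smaller value at the first difference. Write $\eta<\eta'$ if $\eta$ is a proper prefix of $\eta'$ or to the left of $\eta'$. This is a linear order.

\subsection{Objects}

In addition to the stack of Section~\ref{sec:toy} we have the following.
\begin{itemize}
\item For each node $\zeta$, a c.e.\ set $K_\zeta$ of pairs $(r,\rho)$. For a string or set $X$ put $K_\zeta^X=\{r:\exists\rho\preceq X\ (r,\rho)\in K_\zeta\}$, the set of requests \emph{certified along $X$}, and $\mathrm{wt}(K_\zeta^X)=\sum_{r\in K_\zeta^X}d_r$.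
\item For each nonempty node $\eta=\zeta^\frown r$, a \emph{witness} $x_\eta\in\omega$ of weight $c_\zeta d_r$, possibly undefined.
\item For each nonempty node $\eta=\zeta^\frown r$, a finite set $\mathrm{bank}_\eta$ of pairs $(x,u)$, where $x$ is a former witness of $\eta$ which is currently in $J_\zeta^W$ with use $u$. A pair $(x,u)$ is deleted automatically when a number $<u$ enters $W$. Put
\[
G_\eta(u)=\sum\{\mathrm{wt}(x'):(x',u')\in\mathrm{bank}_\eta,\ u'\le u\}.
\]
\end{itemize}
Initially everything is empty or undefined. Witnesses are chosen fresh, so all witnesses ever chosen are distinct.

\subsection{Stage $s\ge1$}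

\begin{enumerate}
\item \emph{Path.} For every $\zeta$ let $r_s(\zeta)$ be the least $r$ that is valid at $s$ and not in $K_\zeta^{\alpha_s}$. It exists, since dummies are always valid and $K_\zeta$ is finite at each stage. Let $\delta_s$ be the string of length $s$ with $\delta_s(j)=r_s(\delta_s\restriction j)$. The nonempty $\eta\preceq\delta_s$ are \emph{visited}.

\item \emph{Cancellation.} For all $\eta$ to the right of $\delta_s$, empty $\mathrm{bank}_\eta$ and make $x_\eta$ undefined.

\item \emph{Holds and popping.} Going through the nodes in order of priority, each node extends the protected part of the stack as far as its bank can answer for the additional garbage. Let $\eta_1<\dots<\eta_k$ be the nodes with nonempty bank, $\eta_i=\zeta_i{}^\frown r_i$. Put $h_0=0$ and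
\[
h_i=\max\Bigl(\{h_{i-1}\}\cup\bigl\{u:(x,u)\in\mathrm{bank}_{\eta_i},\ u>h_{i-1},\ H_s[h_{i-1},u)\le\theta_{\zeta_i}G_{\eta_i}(u)\bigr\}\Bigr),
\]
all evaluated before popping. If some invalid item has marker $\ge h_k$, pop the lowest such item. For any $\eta$ let $\gamma_\eta(s)=h_i$ for the largest $i\ge1$ with $\eta_i<\eta$, and $\gamma_\eta(s)=0$ if there is none.

\item \emph{Pushing.} In increasing order, for each $i<s$ that is a valid axiom not on the stack, push $(i,v)$ on top with fresh $v$.

\item \emph{Action.} For each visited $\eta=\zeta^\frown r$, by increasing length: if $x_\eta$ is undefined, choose a fresh witness. Otherwise, if $x=x_\eta\in J_\zeta^W[s]$ with use $u$, let $q$ be the weight of the valid items with marker $<u$ and let $\kappa=\mathrm{wt}(K_\zeta^{\alpha_s})$.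
\begin{enumerate}
\item[(a)] $q\ge\lambda_\zeta(\kappa+d_r)$. \emph{Try to certify.} Let $m_0$ be the maximum (at least $0$) of the lengths of the $\beta_i$ of those valid items and, for each $r'<r$ valid at $s$, of the length of the shortest $\rho\preceq\alpha_s$ with $(r',\rho)\in K_\zeta$. If there is an $m$ with $m_0\le m\le|\alpha_s|$ such that every string occurring in $K_\zeta$ so far is either $\preceq\alpha_s\restriction m$ or incompatible with $\alpha_s\restriction m$, take the least such $m$ and put $(r,\alpha_s\restriction m)$ into $K_\zeta$. Otherwise do nothing.
\item[(b)] $q<\lambda_\zeta(\kappa+d_r)$. \emph{Bank:} put $(x,u)$ into $\mathrm{bank}_\eta$ and choose a fresh new witness $x_\eta$.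
\end{enumerate}
\end{enumerate}

The strings used to define $m_0$ exist, since a valid $r'<r=r_s(\zeta)$ is in $K_\zeta^{\alpha_s}$. At a given stage $K_\zeta$ changes only through the visited node $\zeta^\frown r_s(\zeta)$, by at most one pair. The construction is computable, so $W$ and all $K_\zeta$ are c.e.

The conditions on $m$ have three purposes. That $m$ is at least the lengths of the $\beta_i$ makes the axioms counted in $q$ true if the new string is a prefix of $A$. That no older string properly extends the new one makes the strings of $K_\zeta$ along $A$ increase in the order of their enumeration, so that $\kappa$ counts everything certified earlier. And that $m$ is at least the lengths coming from smaller requests ensures that every smaller valid request is certified along the new string. So, once the right request has become valid for good, no larger request can be newly certified along $A$, for then the right one would be certified along $A$ too. Without this condition larger requests could be certified along $A$ again and again.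

Let
\[
I=\{x:\exists\zeta,r\ \bigl(r\in R\text{ and }x_{\zeta^\frown r}=x\text{ at all sufficiently large stages}\bigr)\}.
\]
Since $R$ is computable from $\emptyset'$, $I$ is $\Sigma^0_2$, that is, c.e.\ in $\emptyset'$. Each pair $(\zeta,r)$ contributes at most one element, so $\mathrm{wt}(I)\le\sum_\zeta\sum_{r\in R}c_\zeta d_r\le2$. Here it matters that witnesses have weight proportional to $d_r$ and that only true requests count.

\section{Garbage, and $A\le_{LR}W$}

\begin{lemma}\label{lem:garbage}
Let $\eta_1<\dots<\eta_k$ and $h_0\le\dots\le h_k$ be as in step 3 of stage $s$.
\begin{enumerate}
\item[(a)] After step 3 all invalid items have marker $<h_k$.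
\item[(b)] For every $\eta$,
\[
H_s[\gamma_\eta(s),h_k)\le\sum_{i:\ \eta_i\ge\eta,\ h_i>h_{i-1}}\theta_{\zeta_i}G_{\eta_i}(h_i),
\]
where $H_s$ is evaluated before or after popping and $G$ before popping. The bank elements counted on the right survive the popping.
\item[(c)] For each $\zeta$, the terms with $\zeta_i=\zeta$ in this sum add up to at most $\theta_\zeta b_\zeta$.
\item[(d)] The total weight of the invalid items after step 3 is at most $\varepsilon$.
\end{enumerate}
\end{lemma}

\begin{proof}
(a) If $y$ is popped, it is the lowest invalid marker $\ge h_k$, and all items with marker $\ge y$ are removed.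

(b) The interval $[\gamma_\eta(s),h_k)$ is the union of the intervals $[h_{i-1},h_i)$ with $\eta_i\ge\eta$. If $h_i>h_{i-1}$, then $h_i$ is one of the $u$ in its definition, so $H_s[h_{i-1},h_i)\le\theta_{\zeta_i}G_{\eta_i}(h_i)$. This proves the bound before popping, and popping only removes items. The elements counted in $G_{\eta_i}(h_i)$ have use $\le h_i\le h_k$. If $y$ is popped, then $y\ge h_k$, so they are not deleted.

(c) The first components of the elements of all the sets $\mathrm{bank}_{\zeta^\frown r}$, $r\in\omega$, are distinct and lie in $J_\zeta^{W_{s-1}}$. So their total weight is at most $b_\zeta$.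

(d) If $k=0$, there are no invalid items left, by (a). Otherwise apply (a) and (b) with $\eta=\eta_1$, so that $\gamma_\eta(s)=0$, then (c), and the first part of \eqref{eq:param}.
\end{proof}

Next, true axioms must settle on the stack. The danger is that a valid item is removed again and again because garbage below it is popped. Each time, however, the supply of possible garbage below it shrinks.

\begin{lemma}\label{lem:V}
Let $V$ be the set of axioms $i$ such that some item $(i,v)$ is on the stack from some stage on. Then $V$ is $W$-c.e., $Q\subseteq V$ and $\mathrm{wt}(V)\le\mathrm{wt}(Q)+\varepsilon$. Hence $A\le_{LR}W$.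
\end{lemma}

\begin{proof}
We saw in Section~\ref{sec:toy} that $V$ is $W$-c.e.

Let $i\in Q$. By Lemma~\ref{lem:true}, from some stage on the validity of all axioms with index $\le i$ has settled, $i$ is valid, and $i$ is on the stack at the end of each stage. Consider only such stages. Let $P_s$ be the set of axioms of the items below the item of $i$ at the end of stage $s$, excluding the permanently valid axioms with index $<i$. If the item of $i$ is not removed at stage $s$, then nothing below it is removed unless it is removed as well, and pushing happens on top, so $P_s=P_{s-1}$. If it is removed, then an invalid item is popped; this item lies below that of $i$, because the item of $i$ is valid. Being invalid, its axiom is not permanently valid, so it belongs to $P_{s-1}$. Since axioms are pushed in increasing order of index, after step 4 there lie below the new item of $i$ only items that were below the old one, without the popped one, and valid axioms with index $<i$. The latter are permanently valid. So $P_s$ is a proper subset of $P_{s-1}$. As these sets are finite, this happens only finitely often, and $i\in V$.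

Let $P\subseteq V$ be finite. At a late true stage $s$ all axioms of $P$ are on the stack after step 3. Those that are valid lie in $Q$, because $\alpha_s\prec A$. Those that are invalid have total weight at most $\varepsilon$ by Lemma~\ref{lem:garbage}(d). So $\mathrm{wt}(P)\le\mathrm{wt}(Q)+\varepsilon$, and the same follows for $V$.

Finally $\{z_i:i\in V\}\supseteq S_A$ is $W$-c.e.\ of finite weight, so $A\le_{LR}W$ by Lemma~\ref{lem:cover}(b).
\end{proof}

\section{Payment and the true path}\label{sec:path}

The next lemma says that $A$ pays for everything certified along $A$, with one finite set of true axioms for all certificates up to a given one.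

\begin{lemma}\label{lem:pay}
Let $(r_1,\rho_1),(r_2,\rho_2),\dots$ be the pairs of $K_\zeta$ with $\rho_l\prec A$, in order of enumeration, and let $F_l$ be the set of axioms of the valid items counted in $q$ when $(r_l,\rho_l)$ is enumerated. Then the $r_l$ are distinct, $F_l\subseteq Q$, and $\mathrm{wt}(F_l)\ge\lambda_\zeta\sum_{l'\le l}d_{r_{l'}}$. Hence $\mathrm{wt}(K_\zeta^A)\le1/\lambda_\zeta$.
\end{lemma}

\begin{proof}
Let $(r_l,\rho_l)$ be enumerated at stage $s$. For $l'<l$ the string $\rho_{l'}\prec A$ is compatible with $\rho_l\prec A$, so $\rho_{l'}\preceq\rho_l\preceq\alpha_s$ by the choice of $m$. Hence $r_{l'}\in K_\zeta^{\alpha_s}$ just before the enumeration, whereas $r_l=r_s(\zeta)\notin K_\zeta^{\alpha_s}$. So $r_l\ne r_{l'}$, and with the values of $q$ and $\kappa$ at this action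
\[
\mathrm{wt}(F_l)=q\ge\lambda_\zeta(\kappa+d_{r_l})\ge\lambda_\zeta\sum_{l'\le l}d_{r_{l'}} .
\]
As $m\ge m_0$, the axioms counted in $q$ have $\beta_i\preceq\rho_l\prec A$. So $F_l\subseteq Q$ and $\mathrm{wt}(F_l)\le\mathrm{wt}(Q)\le1$.
\end{proof}

\emph{From now on assume $\emptyset'\not\le_{LR}A$.} Then $R\not\subseteq K_\zeta^A$ for every $\zeta$. Otherwise $\{n_r:r\text{ even},\ r\in K_\zeta^A\}$ would be an $A$-c.e.\ set containing $S_{\emptyset'}$, of weight at most $1/\lambda_\zeta$, and Lemma~\ref{lem:cover}(b) would give $\emptyset'\le_{LR}A$. So we can define the \emph{true path} $f\in\omega^\omega$ by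
\[
f(j)=\min\bigl(R\setminus K_{f\restriction j}^A\bigr).
\]

\begin{lemma}\label{lem:path}
Let $\zeta=f\restriction j$, $r=f(j)$, $\eta=\zeta^\frown r$. For all sufficiently large $s$:
\begin{enumerate}
\item[(1)] $r$ is valid at $s$ and $r_s(\zeta)\ge r$; so no $(r'',\rho)$ with $r''<r$ is enumerated into $K_\zeta$ at $s$.
\item[(2)] If $(r'',\rho)$ with $r''>r$ is enumerated into $K_\zeta$ at $s$, then some $\sigma\preceq\rho$ has $(r,\sigma)\in K_\zeta$ already.
\item[(3)] No pair $(r'',\rho)$ with $\rho\prec A$ is enumerated into $K_\zeta$ at $s$.
\item[(4)] $\delta_s$ is not to the left of $\eta$; and if $s$ is true, then $\eta\preceq\delta_s$.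
\end{enumerate}
\end{lemma}

\begin{proof}
(1) As $r\in R$, $r$ is eventually valid. Let $r'<r$. If $r'\notin R$, then $r'$ is eventually invalid. If $r'\in R$, then $r'\in K_\zeta^A$ by the minimality of $r$, so $r'\in K_\zeta^{\alpha_s}$ for all large $s$ by Lemma~\ref{lem:true}. In both cases $r_s(\zeta)\ne r'$ for large $s$. As there are only finitely many $r'<r$, $r_s(\zeta)\ge r$ for large $s$. Finally, a pair $(r'',\rho)$ is enumerated into $K_\zeta$ at $s$ only if $r''=r_s(\zeta)$.

(2) Then $r_s(\zeta)=r''>r$ while $r$ is valid, so $r\in K_\zeta^{\alpha_s}$. The shortest $\sigma\preceq\alpha_s$ with $(r,\sigma)\in K_\zeta$ has length at most $m_0\le m=|\rho|$, so $\sigma\preceq\alpha_s\restriction m=\rho$.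

(3) Let such a pair be given. By (1), $r''\ge r$. If $r''=r$, then $r\in K_\zeta^A$. If $r''>r$, the string $\sigma\preceq\rho\prec A$ of (2) gives $r\in K_\zeta^A$. Both contradict the choice of $r$.

(4) Let $s>j$ be so large that, by (1) for the nodes $f\restriction i$, we have $r_s(f\restriction i)\ge f(i)$ for all $i\le j$. Then at the first difference with $\eta$, if there is one, $\delta_s$ has the larger value. If moreover $s$ is true, then for each $i\le j$ the request $f(i)$ is valid at $s$ and $f(i)\notin K_{f\restriction i}^{\alpha_s}$, because $\alpha_s\prec A$. Hence $r_s(f\restriction i)=f(i)$, and $\eta\preceq\delta_s$.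
\end{proof}

\section{Nodes on the true path bank finitely often}\label{sec:bank}

\begin{lemma}\label{lem:bank}
Every $\eta=f\restriction(j+1)$ banks only finitely often.
\end{lemma}

The proof follows Proposition~\ref{prop:toy}(b): if a late banked pair of $\eta$ is destroyed, then so much has turned into garbage that $q$ was too large for banking. Three things are new. The holds of stronger nodes have to settle, so that garbage is counted from a fixed point on. The amount $\kappa$ in the threshold has to be matched by permanently valid axioms. And the garbage held by weaker nodes has to be bounded.

\begin{proof}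
By induction on $j$. Let $\zeta=f\restriction j$, $r=f(j)$, and write $\theta,c,\lambda$ for $\theta_\zeta,c_\zeta,\lambda_\zeta$. Suppose that $\eta=\zeta^\frown r$ banks infinitely often.

\medskip\noindent\emph{The hold $\gamma_\eta$ settles.} Let $\eta'<\eta$ be nonempty. If $\eta'$ is to the left of $\eta$, it is visited only at stages where $\delta_s$ is to the left of $\eta$. By Lemma~\ref{lem:path}(4) there are finitely many such stages, so all these $\eta'$ together bank finitely many pairs. Otherwise $\eta'=f\restriction(i+1)$ with $i<j$, which banks finitely often by induction. So only finitely many pairs are ever banked by nodes $<\eta$, and from some stage on the set of those still present is constant. If it is empty, then $\gamma_\eta(s)=0$ from then on. Otherwise, from then on no number below their largest use enters $W$, so nothing below it is removed from the stack, and from some stage on new markers are larger. Thus the stack below the largest use is eventually constant, and the validity of its finitely many items settles. Since the $h_i$ with $\eta_i<\eta$ depend only on these data, $\gamma_\eta(s)$ has a constant value $\gamma$ for all late $s$. Also, $\eta$ is not cancelled at late stages, by Lemma~\ref{lem:path}(4).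

\medskip\noindent\emph{The weight $\kappa$ is paid for.} Let $s_1$ be such that Lemma~\ref{lem:path} applies from $s_1$ on. By part (3) of this lemma, only finitely many pairs of $K_\zeta$ have $\rho\prec A$, all enumerated before $s_1$. Let $\kappa_A=\mathrm{wt}(K_\zeta^A)$. By Lemma~\ref{lem:pay}, applied to the last of these pairs, there is a finite $F\subseteq Q$ with $\mathrm{wt}(F)\ge\lambda\kappa_A$ (take $F=\emptyset$ if there are no such pairs). We claim that
\begin{equation}\label{eq:kappa}
\kappa\le\kappa_A\qquad\text{at all late stages at which $\eta$ banks.}
\end{equation}
Let $L$ bound the lengths of the strings in $K_\zeta$ before $s_1$, and let $\eta$ bank at a late stage $s$, with $\alpha_s\succeq A\restriction L$. Then $r_s(\zeta)=r$, so $r\notin K_\zeta^{\alpha_s}$. Let $(r'',\rho)\in K_\zeta$ at $s$ with $\rho\preceq\alpha_s$. This pair was not enumerated at a stage $\ge s_1$: $r''<r$ is impossible by Lemma~\ref{lem:path}(1); $r''=r$ contradicts $r\notin K_\zeta^{\alpha_s}$; and if $r''>r$, then by Lemma~\ref{lem:path}(2) some $\sigma\preceq\rho\preceq\alpha_s$ has $(r,\sigma)\in K_\zeta$, which again contradicts $r\notin K_\zeta^{\alpha_s}$. So $|\rho|\le L$, hence $\rho\prec A$ and $r''\in K_\zeta^A$.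 This proves \eqref{eq:kappa}.

\medskip\noindent\emph{Choice of $s$ and $t$.} Each banked witness of $\eta$ has weight $cd_r$, and these witnesses are distinct. If no number below the use enters $W$ after the banking, then the witness is in $J_\zeta^W$, and $\mathrm{wt}(J_\zeta^W)\le b_\zeta$. So for all but finitely many bankings a number below the use enters $W$ later. The axioms in $F\subseteq Q$ are in $V$ by Lemma~\ref{lem:V}, and the witnesses of $\eta$ tend to infinity. Hence we can choose a banking of a pair $(x,u)$ at a late stage $s$ such that
\begin{itemize}
\item $\kappa\le\kappa_A$ at $s$; and from $s$ on, $\gamma_\eta=\gamma$ and $\eta$ is not cancelled;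
\item the axioms in $F$ are valid from $s$ on and have reached their permanent positions on the stack, with markers $<x<u$;
\item some number $<u$ enters $W$ after stage $s$.
\end{itemize}
Let $t>s$ be the first stage at which a number $<u$ enters $W$. We compare the garbage in $[\gamma,u)$ at $s$ and at $t$; see Figure~\ref{fig:stack}.

\begin{figure}[t]
\centering
\begin{tikzpicture}[x=1cm,y=1cm]
\foreach \y in {1.5,0} {
  \draw (0,\y)--(10.6,\y);
  \foreach \x in {1.6,4.6} {\filldraw[fill=gray!50] (\x,\y) rectangle +(0.8,0.5);}
  \foreach \x in {0.4,5.8} {\draw (\x,\y) rectangle +(0.8,0.5); \node at (\x+0.4,\y+0.25) {$F$};}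
}
\foreach \x in {7.0,8.2} {
  \draw (\x,1.5) rectangle +(0.8,0.5); \node at (\x+0.4,1.75) {$N$};
  \filldraw[fill=gray!50] (\x,0) rectangle +(0.8,0.5); \node at (\x+0.4,0.25) {$N$};
}
\draw[dashed] (3.4,-0.2)--(3.4,2.3);
\draw[dashed] (9.7,-0.2)--(9.7,2.3);
\node[above] at (3.4,2.3) {$\gamma$};
\node[above] at (9.7,2.3) {$u$};
\node[left] at (-0.1,1.75) {stage $s$};
\node[left] at (-0.1,0.25) {stage $t$};
\end{tikzpicture}
\caption{The stack below the use $u$ of a banked witness (a typical case), when the witness is banked (stage $s$) and when the banked pair is about to be destroyed (stage $t$). Shaded items are invalid. The items are the same at both stages. Those labeled $F$ are permanently valid; those labeled $N$ were valid at $s$ and have become invalid. Both $F$ and $N$ are counted in $q$ at stage $s$.}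
\label{fig:stack}
\end{figure}

\medskip\noindent\emph{Garbage at $s$.} Let $G'$ be the total weight of the witnesses in $\mathrm{bank}_\eta$ in step 5 of $s$ just before $(x,u)$ is added. All uses occurring there are $<x<u$, because $x$ was chosen fresh after these pairs had been banked. Since $\eta\preceq\delta_s$, each node to the right of $\eta$ is to the right of $\delta_s$ and was cancelled in step 2. So the nodes $\ge\eta$ with nonempty bank in step 3 of $s$ are among $\eta$ and its proper extensions. By Lemma~\ref{lem:garbage}(a), after step 3 all invalid items have marker $<h_k$, and $H_s[\gamma,h_k)$ is bounded as in Lemma~\ref{lem:garbage}(b). The contribution of $\eta$ to this bound is at most $\theta G'$, since the elements counted there survive the popping. A proper extension of $\eta$ has the form $\xi^\frown r'$ with $\xi\succeq\eta$, and by Lemma~\ref{lem:garbage}(c) these contribute at most $\theta_\xi b_\xi$ for each $\xi$. Items pushed in step 4 are valid. So in step 5 of $s$, by the second part of \eqref{eq:param},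
\begin{equation}\label{eq:s}
H_s[\gamma,u)\le\theta G'+\sum_{\xi\succeq\eta}\theta_\xi b_\xi\le\theta G'+\tfrac12\theta cd_r .
\end{equation}

\medskip\noindent\emph{Garbage at $t$.} Before the popping at $t$ the stack below $u$ is the same as in step 5 of $s$: nothing below $u$ was removed, and markers chosen later are fresh, hence $>u$. Also, $\mathrm{bank}_\eta$ still contains $(x,u)$ and the pairs counted in $G'$, so $G_\eta(u)\ge G'+cd_r$ in step 3 of $t$. Let $y<u$ be the marker popped at $t$, let $\eta_1<\dots<\eta_k$ and $h_0\le\dots\le h_k$ now be those of stage $t$, and let $\eta=\eta_i$. Then
\[
u>y\ge h_k\ge h_i\ge h_{i-1}=\gamma .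
\]
Since $(x,u)\in\mathrm{bank}_\eta$ and $u>h_i\ge h_{i-1}$, the inequality in the definition of $h_i$ fails for $u$. So, before the popping at $t$,
\begin{equation}\label{eq:t}
H_t[\gamma,u)>\theta G_\eta(u)\ge\theta(G'+cd_r).
\end{equation}

\medskip\noindent\emph{Conclusion.} By \eqref{eq:s} and \eqref{eq:t} the items with marker in $[\gamma,u)$ that were valid at $s$ and are invalid at $t$ have total weight greater than $\frac12\theta cd_r=\lambda d_r$. Their axioms are not in $F$, since the axioms in $F$ are valid at $t$. These items and those of $F$ were all counted in $q$ at $s$. So, by \eqref{eq:kappa},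
\[
q>\lambda\kappa_A+\lambda d_r\ge\lambda(\kappa+d_r).
\]
Hence case (a) applied at $s$, and $\eta$ did not bank. This is a contradiction.
\end{proof}

\section{The opponents are defeated}\label{sec:end}

It remains to see that the final witness of a node on the true path is not covered. As in Proposition~\ref{prop:toy}(c), otherwise the node would try to certify again and again. New here is that an attempt may be blocked by older strings in $K_\zeta$ which properly extend the desired one. We have to find a stage and a length at which this does not happen.

\begin{lemma}\label{lem:defeat}
For every $j$, $I\not\subseteq J_j^W$.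
\end{lemma}

\begin{proof}
Let $\zeta=f\restriction j$, $r=f(j)$, $\eta=\zeta^\frown r$. By Lemmas~\ref{lem:path}(4) and \ref{lem:bank}, $\eta$ is visited at all late true stages, is cancelled only finitely often, and banks only finitely often. So $x_\eta$ eventually has a constant value $x$, and $x\in I$ since $r\in R$. Suppose $x\in J_j^W$, with use $u$. Choose $l_0$ such that each $r'<r$ in $R$ has a pair $(r',\rho)\in K_\zeta$ with $\rho\prec A$ and $|\rho|\le l_0$; this is possible, since $r'\in K_\zeta^A$ by the choice of $r$. Let $s_2$ be such that at all stages $s\ge s_2$
\begin{itemize}
\item Lemma~\ref{lem:path} applies, $x_\eta=x$ throughout the stage, and $x\in J_j^W[s]$ with use $u$;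
\item the stack below $u$, in step 5, and the validity of its items are constant;
\item the validity of each $r'\le r$ has settled;
\item the pairs used to choose $l_0$ have been enumerated, and $\alpha_s\succeq A\restriction l_0$.
\end{itemize}
For the second item note that $W\restriction u$ settles and late markers are $>u$.

Whenever $\eta$ is visited at a stage $s\ge s_2$, case (a) occurs, since case (b) would change $x_\eta$. The values of $m_0$ at these stages are bounded by some $m^*$: the valid items below $u$ are fixed, and for valid $r'<r$, which are in $R$, the shortest strings have length $\le l_0$. Let $L$ exceed $m^*$ and the lengths of all strings in $K_\zeta$ before $s_2$. Let $s$ be the first stage $\ge s_2$ at which $\eta$ is visited and $\alpha_s\succeq A\restriction L$. It exists, since late true stages qualify.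

\medskip\noindent\emph{Claim.} At $s$, before $\eta$ acts, every string $\rho$ occurring in $K_\zeta$ is $\preceq A\restriction L$ or incompatible with $A\restriction L$.
\begin{itemize}
\item If $\rho$ was enumerated before $s_2$, this holds since $|\rho|\le L$.
\item Let $(r,\rho)$ be enumerated at a stage $s'$ with $s_2\le s'<s$. Then $\eta$ is visited at $s'$, so $\alpha_{s'}\not\succeq A\restriction L$ by the minimality of $s$. As $\rho\preceq\alpha_{s'}$, $\rho$ does not extend $A\restriction L$. Also $\rho\not\prec A$, as $r\notin K_\zeta^A$. So $\rho$ is incompatible with $A\restriction L$.
\item Let $(r'',\rho)$ with $r''>r$ be enumerated at a stage $s'$ with $s_2\le s'<s$. By Lemma~\ref{lem:path}(2) some $\sigma\preceq\rho$ has $(r,\sigma)\in K_\zeta$ already. Since $r\notin K_\zeta^A$ we have $\sigma\not\prec A$, so by the two previous items $\sigma$ is incompatible with $A\restriction L$. Hence so is $\rho$.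
\item Pairs $(r'',\rho)$ with $r''<r$ are not enumerated from $s_2$ on, by Lemma~\ref{lem:path}(1).
\end{itemize}

So at $s$ the value $m=L$ satisfies the condition in case (a), since $m_0\le L\le|\alpha_s|$ and $\alpha_s\restriction L=A\restriction L$. The least suitable $m$ is therefore at most $L$, and $(r,A\restriction m)$ is enumerated into $K_\zeta$. Thus $r\in K_\zeta^A$, which contradicts $r=f(j)$.
\end{proof}

\begin{proof}[Proof of Theorem~\ref{thm:main}]
The set $W$ is c.e., and $A\le_{LR}W$ by Lemma~\ref{lem:V}. Suppose $\emptyset'\le_{LR}W$. Since $I$ is c.e.\ in $\emptyset'$ and has finite weight, Lemma~\ref{lem:cover}(a) gives a $W$-c.e.\ set $T\supseteq I$ of finite weight. Then $T=J_j^W$ for some $j$, contradicting Lemma~\ref{lem:defeat}.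
\end{proof}

\section{Complements}\label{sec:complements}

\subsection{Arbitrarily small error}

\begin{theorem}\label{thm:quant}
For a $\Delta^0_2$ set $A$ the following are equivalent:
\begin{enumerate}
\item[(1)] $\emptyset'\not\le_{LR}A$;
\item[(2)] some c.e.\ set $W$ satisfies $A\le_{LR}W$ and $\emptyset'\not\le_{LR}W$;
\item[(3)] for every $\varepsilon>0$ there are a c.e.\ set $W$ with $\emptyset'\not\le_{LR}W$ and a $W$-c.e.\ set $T\supseteq S_A$ with $\mathrm{wt}(T)\le\mathrm{wt}(S_A)+\varepsilon$.
\end{enumerate}
\end{theorem}

\begin{proof}
(1)$\Rightarrow$(3): It suffices to consider rational $\varepsilon\in(0,1]$, and the construction was carried out for an arbitrary such $\varepsilon$. By Lemma~\ref{lem:V}, $T=\{z_i:i\in V\}$ is a $W$-c.e.\ superset of $S_A$ with $\mathrm{wt}(T)\le\mathrm{wt}(V)\le\mathrm{wt}(Q)+\varepsilon=\mathrm{wt}(S_A)+\varepsilon$, and $\emptyset'\not\le_{LR}W$ as in the proof of Theorem~\ref{thm:main}. (3)$\Rightarrow$(2): Lemma~\ref{lem:cover}(b). (2)$\Rightarrow$(1): transitivity of $\le_{LR}$.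
\end{proof}

\subsection{Relativization}

\begin{theorem}\label{thm:rel}
Let $C\le_TA\le_TC'$ and $C'\not\le_{LR}A$. Then there is a set $W\ge_TC$, c.e.\ in $C$, with $A\le_{LR}W$ and $C'\not\le_{LR}W$.
\end{theorem}

\begin{proof}
Perform the construction computably in $C$, with the following changes. Use a $C$-computable approximation to $A$, which exists since $A\le_TC'$. Take the requests from $S_{C'}$ instead of $S_{\emptyset'}$, with validity defined by a $C$-computable enumeration of $C'$. Replace the operators $J_j$ by $Z\mapsto J_j^{Z\oplus C}$, where uses refer to the queries to $Z$. Let $W_0$ be the set of markers enumerated, and put $W=W_0\oplus C$, which is c.e.\ in $C$ and computes $C$.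

The combinatorial steps of the verification do not use that the construction is computable. The other steps are these. A record of the construction is computable in $C$, so $V$ is c.e.\ in $W_0\oplus C=W$, and $A\le_{LR}W$ as in Lemma~\ref{lem:V}. The sets $K_\zeta$ are c.e.\ in $C$, so $K_\zeta^A$ is c.e.\ in $A\oplus C\equiv_TA$; this is where $C\le_TA$ is used. If $R\subseteq K_\zeta^A$, we would again get an $A$-c.e.\ cover of $S_{C'}$ of weight at most $1/\lambda_\zeta$ and so $C'\le_{LR}A$. Hence the true path is defined, and as in Lemma~\ref{lem:defeat} no $J_j^{W_0\oplus C}$ contains $I$. Every $W$-c.e.\ subset of $\omega$ of finite weight is $J_j^{W_0\oplus C}$ for some $j$, so none of them contains $I$. The set $I$ is $\Sigma^0_2$ relative to $C$, hence c.e.\ in $C'$, and has finite weight. Since Lemma~\ref{lem:cover} holds for arbitrary oracles, $C'\not\le_{LR}W$.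
\end{proof}

\subsection{Turing reducibility}

\begin{proposition}\label{prop:turing}
There is a low, LR-incomplete set $A$ such that every c.e.\ set $W\ge_TA$ is Turing complete, hence LR-complete.
\end{proposition}

\begin{proof}
The complete consistent extensions of Peano arithmetic form a nonempty $\Pi^0_1$ class. By the Jockusch--Soare low basis theorem there is a low set $A$ (that is, $A'\equiv_T\emptyset'$) of PA degree. Such an $A$ computes a fixed-point-free function, that is, a function $g$ such that for every $e$ the c.e.\ sets with indices $g(e)$ and $e$ differ. By Arslanov's completeness criterion a c.e.\ set that computes such a function is Turing complete. So every c.e.\ $W\ge_TA$ computes $\emptyset'$.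

Suppose $\emptyset'\le_{LR}A$. Since $A$ is low, $A\le_T\emptyset'$ and so $\emptyset'\oplus A\equiv_T\emptyset'$. So every real that is Martin-L\"of random relative to $A$ is Martin-L\"of random relative to $\emptyset'\oplus A$. By the relativized form of Nies's theorem that sets low for Martin-L\"of randomness are low \cite{Nies}, $(\emptyset'\oplus A)'\le_TA'$. Since $A'\equiv_T\emptyset'$, this says $\emptyset''\le_T\emptyset'$, a contradiction.
\end{proof}

By Theorem~\ref{thm:main} this $A$ satisfies $A\le_{LR}W$ for some LR-incomplete c.e.\ set $W$. So in Theorem~\ref{thm:main} the conclusion $A\le_{LR}W$ cannot be strengthened to $A\le_TW$.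

\begin{remark}\label{rem:zero}
In the implication (1)$\Rightarrow$(3) of Theorem~\ref{thm:quant} one cannot allow $\varepsilon=0$. If $T\supseteq S_A$ is $W$-c.e.\ with $\mathrm{wt}(T)\le\mathrm{wt}(S_A)$, then $T=S_A$, since all weights are positive and $\mathrm{wt}(S_A)$ is finite. Let $M$ be the prefix-free oracle machine with $M^Z(0^n1)=Z\restriction n$, and let $p^*$ be a string with $U^Z(p^*p)=M^Z(p)$ for all $Z$ and $p$. To find $A\restriction n$ from $W$, enumerate $S_A$ until a pair $\langle\sigma,p^*0^n1\rangle$ appears; then $\sigma=A\restriction n$. So $A\le_TW$. For the set $A$ of Proposition~\ref{prop:turing} it follows that $W$, if c.e., is Turing complete, so that $\emptyset'\le_{LR}W$.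
\end{remark}

\begin{thebibliography}{9}
\bibitem{DCR} \emph{Degrees of Computability and Randomness}, \texttt{https://core.ac.uk/download/42605132.pdf}.
\bibitem{KMS} Kjos-Hanssen, Miller, Solomon, \emph{Lowness notions, measure and domination}, J. London Math. Soc. 85 (2012).
\bibitem{Nies} Nies, \emph{Lowness properties and randomness}, Adv. Math. (2005).
\end{thebibliography}

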